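\title{The Borel complexity of filters of a given rank}

\begin{abstract}
The rank of an analytic filter $\mathcal{F}$ on $\omega$ is the countable ordinal $\xi$ such that the pointwise $\mathcal{F}$-limits of sequences of continuous real functions on the Cantor space are exactly the functions of Baire class $\xi$. For every countable ordinal $\xi\ge 3$ we construct a $\boldsymbol{\Sigma}^0_{1+\xi}$ filter of rank $\xi$. This refutes the conjecture that for every positive integer $m$ there is no $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$: the statement holds exactly for $m=1,2$. Combined with known results, the construction determines, for all countable $\xi\ge1$ and $\beta\ge1$, whether there is a $\boldsymbol{\Sigma}^0_\beta$ or a $\boldsymbol{\Pi}^0_\beta$ filter of rank $\xi$. The main step attaches to every non-clopen $\boldsymbol{\Delta}^0_\alpha$ set $S\subset 2^\omega$, $\alpha\ge4$, a $\boldsymbol{\Sigma}^0_\alpha$ filter on the countable set of clopen sets along which the indicator functions of the clopen sets converge pointwise to the indicator function of $S$.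
\end{abstract}

\section{Filter limits, rank, and the results}\label{sec:intro}

A \emph{filter} on $\omega$ is a family of subsets of $\omega$ that is closed under supersets and finite intersections. All filters in this paper are \emph{free}: they do not contain $\emptyset$, and they contain the Fr\'echet filter of cofinite sets. The \emph{dual ideal} of $\mathcal{F}$ is $\mathcal{F}^*=\{\omega\setminus A:A\in\mathcal{F}\}$; since $\emptyset\notin\mathcal{F}$, the families $\mathcal{F}$ and $\mathcal{F}^*$ are disjoint. A sequence of reals $(r_n)$ has \emph{$\mathcal{F}$-limit} $r$ if $\{n:|r_n-r|<\varepsilon\}\in\mathcal{F}$ for every $\varepsilon>0$. For the Fr\'echet filter this is ordinary convergence, and a larger filter makes more sequences converge.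

We identify subsets of $\omega$ with points of the Cantor space $2^\omega$. A filter is then a subset of $2^\omega$, and one can ask where it lies in the hierarchy of the (boldface) Borel classes $\boldsymbol{\Sigma}^0_\alpha$, $\boldsymbol{\Pi}^0_\alpha$, $\boldsymbol{\Delta}^0_\alpha=\boldsymbol{\Sigma}^0_\alpha\cap\boldsymbol{\Pi}^0_\alpha$, recalled in Section~\ref{sec:borel}. This measures how complicated the filter is. A second measure says how powerful the filter is, namely how complicated a function can be if it is a pointwise $\mathcal{F}$-limit of continuous functions. A set $V\subset 2^\omega$ \emph{separates} $\mathcal{F}$ from $\mathcal{F}^*$ if $\mathcal{F}\subset V$ and $V\cap\mathcal{F}^*=\emptyset$. The following facts are known, and we use them without proof.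

\begin{itemize}
\item[(K1)] For every analytic filter $\mathcal{F}$ on $\omega$ there is a unique countable ordinal $\xi=\operatorname{rk}(\mathcal{F})$, the \emph{rank} of $\mathcal{F}$, determined by any of the following equivalent properties.
\begin{itemize}
\item[(R1)] The functions $f=\lim_{\mathcal{F}}f_n$ with $f_n:2^\omega\to\mathbb{R}$ continuous are exactly the Borel functions $f:2^\omega\to\mathbb{R}$ of Baire class $\xi$.
\item[(R2)] $\xi$ is the least countable ordinal such that $\mathcal{F}$ can be separated from $\mathcal{F}^*$ by a set in $\boldsymbol{\Sigma}^0_{1+\xi}\cup\boldsymbol{\Pi}^0_{1+\xi}$.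
\item[(R3)] $\xi$ is the largest countable ordinal such that $\mathcal{F}$ cannot be separated from $\mathcal{F}^*$ by a set in $\boldsymbol{\Delta}^0_{1+\xi}$.
\end{itemize}
\item[(K2)] There is no $\boldsymbol{\Pi}^0_{1+\xi}$ filter of rank $\xi$.
\item[(K3)] For every integer $m\ge1$, the Kat\v{e}tov (iterated Fr\'echet) filter $\mathcal{N}_m$ on $\omega^m$, defined by
\[
A\in\mathcal{N}_m\iff\exists i_1^0\,\forall i_1\ge i_1^0\ \exists i_2^0\,\forall i_2\ge i_2^0\cdots\exists i_m^0\,\forall i_m\ge i_m^0\ \ (i_1,\dots,i_m)\in A,
\]
is a $\boldsymbol{\Sigma}^0_{2m}$ filter of rank $m$.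
\item[(K4)] There is no $\boldsymbol{\Pi}^0_4$ filter of rank $2$.
\end{itemize}

Some comments fix the conventions. A filter on another countably infinite set $I$, as in (K3), is transferred to $\omega$ by a bijection $I\to\omega$; the induced homeomorphism $2^I\to2^\omega$ commutes with complementation, so Borel class and rank do not depend on the bijection. In (R2) and (R3) the classes of separating sets are closed under complements, so it does not matter which of $\mathcal{F}$, $\mathcal{F}^*$ is to be contained in the separating set. Fact (K2) follows from (R3): if $\mathcal{F}$ is $\boldsymbol{\Pi}^0_{1+\xi}$, then so is $\mathcal{F}^*$, and two disjoint $\boldsymbol{\Pi}^0_{1+\xi}$ subsets of $2^\omega$ can be separated by a $\boldsymbol{\Delta}^0_{1+\xi}$ set. Property (R1) explains what the rank measures; our proofs compute ranks by (R2).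

The simplest case is the Fr\'echet filter $\mathcal{N}_1$. For every free filter, $\mathcal{F}$ contains the cofinite sets and $\mathcal{F}^*$ the finite sets, so both are dense in $2^\omega$, no open or closed set separates them, and the rank is at least $1$. The filter $\mathcal{N}_1$ is countable, hence $\boldsymbol{\Sigma}^0_2$, and it separates itself from its dual ideal; so its rank is $1$, in agreement with (R1). Next, if $f=\lim_i\lim_j f_{i,j}$ pointwise, then $f$ is the $\mathcal{N}_2$-limit of the family $(f_{i,j})$. In this way $\mathcal{N}_m$ imitates $m$ nested limits, and each limit costs two quantifiers, $\exists$ and $\forall$.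

How simple can a filter of rank $m$ be? By (K2) it is not $\boldsymbol{\Pi}^0_{m+1}$, so the best one can hope for is $\boldsymbol{\Sigma}^0_{m+1}$; by (K3) the class $\boldsymbol{\Sigma}^0_{2m}$ suffices. For $m=1$ the two bounds agree. For $m=2$ they differ, and (K4) says that the bound given by $\mathcal{N}_2$ is the true one. It is natural to guess that the price of two quantifiers per limit must always be paid. This is the following conjecture, posed in \cite{WS}.

\medskip
\noindent\textbf{Conjecture A.} \emph{For every positive integer $m$, there is no $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$.}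
\medskip

Taken over all $m$ together, Conjecture A is equivalent to its \emph{limit form}: for every positive integer $m$, the pointwise limit of a sequence of continuous functions $2^\omega\to\mathbb{R}$ along a $\boldsymbol{\Pi}^0_{2m}$ filter is of Baire class $m-1$. The cases $m=1$ and $m=2$ of Conjecture A are instances of (K2) and (K4). We show that the conjecture fails for every other $m$: the lower bound is attained as soon as the rank is at least $3$.

\begin{theorem}\label{thm:rank}
For every countable ordinal $\xi\ge3$ there is a $\boldsymbol{\Sigma}^0_{1+\xi}$ filter of rank exactly $\xi$. In particular, for every integer $m\ge3$ there is a $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$.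
\end{theorem}

Together with (K2)--(K4) this gives the full picture, in which rank $2$ is the only exception.

\begin{theorem}\label{thm:sharp}
Let $\xi\ge1$ and $\beta\ge1$ be countable ordinals.
\begin{itemize}
\item[(i)] If $\xi\ne2$, then a $\boldsymbol{\Sigma}^0_\beta$ filter of rank $\xi$ exists if and only if $\beta\ge1+\xi$, and a $\boldsymbol{\Pi}^0_\beta$ filter of rank $\xi$ exists if and only if $\beta>1+\xi$.
\item[(ii)] A $\boldsymbol{\Sigma}^0_\beta$ filter of rank $2$ exists if and only if $\beta\ge4$, and a $\boldsymbol{\Pi}^0_\beta$ filter of rank $2$ exists if and only if $\beta\ge5$.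
\end{itemize}
Hence the statement ``there is no $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$'' holds exactly for $m\in\{1,2\}$.
\end{theorem}

To give a filter high rank it is enough to realize one complicated function as a limit along it. We take the indicator function $1_S$ of a set $S$, approximate it by indicator functions of clopen sets, and index the filter by the clopen sets themselves. The point is that the filter need not be more complicated than $S$.

\begin{theorem}\label{thm:filter}
Let $\alpha\ge4$ be a countable ordinal, let $S\subset X=2^\omega$ be a $\boldsymbol{\Delta}^0_\alpha$ set that is not clopen, and let $I$ be the countable set of all clopen subsets of $X$. There is a free filter $\mathcal{F}_S$ on $I$ such that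
\begin{itemize}
\item[(a)] $\mathcal{F}_S$ is $\boldsymbol{\Sigma}^0_\alpha$ in $2^I$;
\item[(b)] $\{C\in I:x\in C\}$ belongs to $\mathcal{F}_S$ if $x\in S$ and to $\mathcal{F}_S^*$ if $x\notin S$; in other words, $\lim_{C\to\mathcal{F}_S}1_C=1_S$ pointwise.
\end{itemize}
\end{theorem}

Section~\ref{sec:ideal} defines the dual ideal of $\mathcal{F}_S$ and works out its first level by hand. Section~\ref{sec:cores} shows that it is an ideal, and Section~\ref{sec:complexity} computes its Borel class, which completes the proof of Theorem~\ref{thm:filter}. Theorems~\ref{thm:rank} and~\ref{thm:sharp} are deduced in Section~\ref{sec:rank}.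

\section{Borel classes and compact sections}\label{sec:borel}

Let $Z$ be a metrizable space. The class $\boldsymbol{\Sigma}^0_1$ consists of the open subsets of $Z$; $\boldsymbol{\Pi}^0_\alpha$ consists of the complements of $\boldsymbol{\Sigma}^0_\alpha$ sets; and for $1<\alpha<\omega_1$, $\boldsymbol{\Sigma}^0_\alpha$ consists of the countable unions of sets each of which is in $\boldsymbol{\Pi}^0_\gamma$ for some $\gamma$ with $1\le\gamma<\alpha$. A subset of $2^\omega$ is \emph{analytic} if it is the projection of a Borel subset of $2^\omega\times2^\omega$; Borel sets are analytic. A function $2^\omega\to\mathbb{R}$ is of Baire class $0$ if it is continuous, and of Baire class $m+1$ if it is the pointwise limit of a sequence of functions of Baire class $m$; only these finite classes occur in our arguments. We use the following classical facts.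

\begin{itemize}
\item[(B1)] If $\gamma<\alpha$, then $\boldsymbol{\Sigma}^0_\gamma\cup\boldsymbol{\Pi}^0_\gamma\subset\boldsymbol{\Delta}^0_\alpha$. The class $\boldsymbol{\Sigma}^0_\alpha$ is closed under countable unions and finite intersections, $\boldsymbol{\Pi}^0_\alpha$ under countable intersections and finite unions, and both under continuous preimages.
\item[(B2)] If $E\subset Z$, then the $\boldsymbol{\Sigma}^0_\alpha$ subsets of the space $E$ are exactly the sets $E\cap L$ with $L$ a $\boldsymbol{\Sigma}^0_\alpha$ subset of $Z$; likewise for $\boldsymbol{\Pi}^0_\alpha$.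
\item[(B3)] If $Z$ and $W$ are compact metrizable, the projection to $Z$ of a closed subset of $Z\times W$ is closed. Since projection commutes with unions, the projection of a $\boldsymbol{\Sigma}^0_2$ set is $\boldsymbol{\Sigma}^0_2$.
\item[(B4)] For every $\gamma$ with $1\le\gamma<\omega_1$ there is a subset of $2^\omega$ in $\boldsymbol{\Sigma}^0_\gamma\setminus\boldsymbol{\Pi}^0_\gamma$.
\item[(B5)] If $f:2^\omega\to\mathbb{R}$ is of Baire class $m<\omega$, then the preimages of open sets under $f$ are $\boldsymbol{\Sigma}^0_{m+1}$. In particular, if $1_S$ is of Baire class $m$, then $S\in\boldsymbol{\Delta}^0_{m+1}$.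
\end{itemize}

The next lemma is our device for computing a point from a parameter: a point that is alone in a compact section depends continuously on the parameter.

\begin{lemma}\label{lem:unique}
Let $Z$ and $W$ be compact metrizable spaces, let $A\subset Z\times W$ be closed, and put $A_z=\{w:(z,w)\in A\}$. Then $E=\{z\in Z:|A_z|=1\}$ is $\boldsymbol{\Pi}^0_2$, and the map $g:E\to W$ defined by $A_z=\{g(z)\}$ is continuous.
\end{lemma}

\begin{proof}
The set $\{z:A_z\ne\emptyset\}$ is closed by (B3). The set $\{z:|A_z|\ge2\}$ is the projection of $\{(z,w,w'):(z,w)\in A,\ (z,w')\in A,\ w\ne w'\}$, which is the intersection of a closed and an open set and hence $\boldsymbol{\Sigma}^0_2$; so $\{z:|A_z|\ge2\}$ is $\boldsymbol{\Sigma}^0_2$ by (B3). The difference $E$ of these two sets is $\boldsymbol{\Pi}^0_2$. If $F\subset W$ is closed, then $g^{-1}(F)$ is the intersection of $E$ with the projection of the closed set $A\cap(Z\times F)$, so it is closed in $E$.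
\end{proof}

\section{Witnesses and the ideal}\label{sec:ideal}

From here to the end of Section~\ref{sec:complexity}, $\alpha$, $S$, $X$ and $I$ are as in Theorem~\ref{thm:filter}.

\subsection*{Labeled points}
Let $Y=X\times\{0,1\}$, a compact metrizable space with countably many clopen subsets, which form a basis. Its elements are \emph{labeled points}. For $A\subset X$ let
\[
\Gamma_A=(A\times\{1\})\cup((X\setminus A)\times\{0\})\subset Y
\]
be the graph of $1_A$; it is clopen if $A$ is clopen. A labeled point is \emph{right} if it lies in $\Gamma_S$ and \emph{wrong} otherwise, and a set is right (wrong) if all its elements are; the empty set is both. The \emph{conjugate} of $(t,e)$ is $\overline{(t,e)}=(t,1-e)$, and $\overline{R}=\{\bar y:y\in R\}$. Conjugation is a homeomorphism of $Y$ that is its own inverse and exchanges right and wrong points.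

We identify finite partial functions from $X$ to $\{0,1\}$ with their graphs; these are the finite sets $T\subset Y$ with $T\cap\overline{T}=\emptyset$. Each of them extends to the indicator function of a clopen set:
\begin{equation}\label{eq:extend}
\text{for every finite partial function $T$ there is $C\in I$ with $T\subset\Gamma_C$.}
\end{equation}
Indeed, choose $d$ such that the points in the domain of $T$ have distinct initial segments of length $d$, and let $C$ be the set of all $x$ that share their initial segment of length $d$ with a point labeled $1$ by $T$.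

\begin{definition}
Let $\mathcal{C}\subset I$. A \emph{witness} for $\mathcal{C}$ is a finite partial function $T$ with $T\not\subset\Gamma_C$ for all $C\in\mathcal{C}$. For $p\in\omega$, let $W_p(\mathcal{C})$ be the set of witnesses for $\mathcal{C}$ of size at most $p$. A set $Q\subset Y$ \emph{hits} a family $B$ of subsets of $Y$ if $Q\cap T\ne\emptyset$ for all $T\in B$.
\end{definition}

Thus a witness is a finite pattern of values that no member of $\mathcal{C}$ displays. Apart from the requirement of being a function, this is a closed condition: for each $q\ge0$ the set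
\begin{equation}\label{eq:H}
H_q=\{(\mathcal{C},u_1,\dots,u_q)\in2^I\times Y^q:\ \forall C\in\mathcal{C}\ \exists j\le q\ \ u_j\notin\Gamma_C\}
\end{equation}
is closed, because it is the intersection over $C\in I$ of the clopen sets defined by ``$C\notin\mathcal{C}$, or $u_j\notin\Gamma_C$ for some $j\le q$''.

\subsection*{The smallest filter and how to enlarge it}
Condition (b) of Theorem~\ref{thm:filter} says that the filter contains the sets $\{C\in I:y\in\Gamma_C\}$ for all right points $y$. By \eqref{eq:extend} finitely many of these sets have a common element, so they generate a proper filter, the smallest one satisfying (b). A family $\mathcal{C}$ is in its dual ideal if and only if $\mathcal{C}$ is disjoint from $\{C:T\subset\Gamma_C\}$ for some finite right set $T$, that is, if and only if $\mathcal{C}$ has a right witness. This description quantifies over tuples of points of $X$ in front of the Borel condition ``right''. It shows that the ideal is analytic, but it gives no bound in the Borel hierarchy.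

We are free to enlarge the ideal as long as it stays proper. The plan is to declare $\mathcal{C}$ small whenever it has so many witnesses that testing them for rightness can be skipped, and to arrange that in the remaining cases only finitely many points must be tested, each computed from $\mathcal{C}$ by one of countably many continuous partial maps. The quantifier over $X$ is then replaced by a quantifier over a countable set. The definition that achieves this relaxes ``there is a witness that avoids all wrong points'' to ``for any finitely many wrong points there is a witness of bounded size that avoids them''.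

\begin{definition}\label{def:ideal}
For $p\in\omega$ let $\mathcal{D}_p$ be the set of all $\mathcal{C}\subset I$ such that no finite wrong set hits $W_p(\mathcal{C})$. Let $\mathcal{D}=\bigcup_p\mathcal{D}_p$ and $\mathcal{F}_S=\{I\setminus\mathcal{C}:\mathcal{C}\in\mathcal{D}\}$.
\end{definition}

\subsection*{Witnesses of size one}
The first level $\mathcal{D}_1$ already shows why the complexity comes out right. Let $K(\mathcal{C})=Y\setminus\bigcup_{C\in\mathcal{C}}\Gamma_C$, the section of $H_1$ at $\mathcal{C}$, a compact set. If $\mathcal{C}\ne\emptyset$, then $\emptyset$ is not a witness, so $W_1(\mathcal{C})=\{\{y\}:y\in K(\mathcal{C})\}$, and $Q$ hits $W_1(\mathcal{C})$ exactly when $K(\mathcal{C})\subset Q$. Therefore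
\[
\mathcal{C}\in\mathcal{D}_1\iff K(\mathcal{C})\text{ is infinite, or }K(\mathcal{C})\text{ contains a right point.}
\]
This holds for $\mathcal{C}=\emptyset$ too: then $K(\mathcal{C})=Y$, and the witness $\emptyset$ is met by no set.

The first alternative does not mention $S$. It holds if and only if for every $N$ there are pairwise disjoint clopen sets $U_1,\dots,U_N\subset Y$ that all meet $K(\mathcal{C})$. For clopen $U$, the condition $K(\mathcal{C})\cap U\ne\emptyset$ is closed by (B3), so the first alternative has the form $\forall N\,\exists(U_1,\dots,U_N)\,(\text{closed})$ and is $\boldsymbol{\Pi}^0_3$. The second alternative matters only when $K(\mathcal{C})$ is finite, and then each point of $K(\mathcal{C})$ is alone in some clopen set $U$. Lemma~\ref{lem:unique}, applied to $H_1\cap(2^I\times U)$, gives a $\boldsymbol{\Pi}^0_2$ set $E_U=\{\mathcal{C}:|K(\mathcal{C})\cap U|=1\}$ and a continuous map $z_U:E_U\to Y$ picking the point. So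
\[
\mathcal{D}_1=\{\mathcal{C}:K(\mathcal{C})\text{ is infinite}\}\ \cup\bigcup_{U\text{ clopen}}\{\mathcal{C}\in E_U:z_U(\mathcal{C})\in\Gamma_S\}.
\]
Since $\Gamma_S$ is $\boldsymbol{\Sigma}^0_\alpha$ and $\boldsymbol{\Pi}^0_3\subset\boldsymbol{\Sigma}^0_4\subset\boldsymbol{\Sigma}^0_\alpha$, the set $\mathcal{D}_1$ is $\boldsymbol{\Sigma}^0_\alpha$ by (B1) and (B2).

\subsection*{Witnesses of size two}
One cannot stop at $p=1$, and for $p\ge2$ the dichotomy ``infinitely many witnesses or a right one'' is no longer the correct one.

\begin{example}\label{ex:two}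
Fix $y_0=(x_0,e_0)\in Y$ and $C_0\in I$ with $y_0\in\Gamma_{C_0}$. Let $\mathcal{A}=\{C\in I:y_0\notin\Gamma_C\}$ and $\mathcal{C}=\mathcal{A}\cup\{C_0\}$. A finite partial function $T$ is a witness for $\mathcal{A}$ if and only if $y_0\in T$: if $y_0\notin T$, then $T\cup\{\overline{y_0}\}$ is a partial function, and \eqref{eq:extend} extends it to some $\Gamma_C$ with $C\in\mathcal{A}$. So the witnesses for $\mathcal{C}$ are the finite partial functions that contain $y_0$ and a point outside $\Gamma_{C_0}$. Hence $W_1(\mathcal{C})=\emptyset$, and
\[
W_2(\mathcal{C})=\bigl\{\{y_0,(t,1-1_{C_0}(t))\}:t\in X\setminus\{x_0\}\bigr\}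
\]
is an infinite family of pairs with the common point $y_0$ and otherwise disjoint.

If $y_0$ is right, a finite wrong set contains neither $y_0$ nor all the second points, so $\mathcal{C}\in\mathcal{D}_2$; but $\mathcal{C}\notin\mathcal{D}_1$ because $K(\mathcal{C})=\emptyset$. Both $\mathcal{A}$ and $\{C_0\}$ are in $\mathcal{D}_1$, since $K(\mathcal{A})\ni y_0$ and $K(\{C_0\})=Y\setminus\Gamma_{C_0}$ is infinite. So $\mathcal{D}_1$ is not closed under unions.

If $y_0$ is wrong, then $\{y_0\}$ hits $W_p(\mathcal{C})$ for every $p$, and $\mathcal{C}\notin\mathcal{D}$, although $W_2(\mathcal{C})$ is infinite. This is as it must be: $\mathcal{A}=\{C:\overline{y_0}\in\Gamma_C\}$ with $\overline{y_0}$ right, so condition (b) puts $\mathcal{C}$ in the filter.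
\end{example}

In the example the second points may be right or wrong; only the common point $y_0$ must be tested. The general situation is the same: there is a finite set of points that must be tested, and outside it the witnesses can be spread out at will.

\section{Cores, and the proof that $\mathcal{D}$ is an ideal}\label{sec:cores}

\begin{definition}
Let $B$ be a family of subsets of $Y$. A finite set $R\subset Y$ is a \emph{core} of $B$ if no finite set $Q\subset Y\setminus R$ hits $B$.
\end{definition}

In other words, any finitely many points outside $R$ are avoided by some member of $B$. A finite superset of a core is a core. For $\mathcal{C}\neq\emptyset$, a finite set $R$ is a core of $W_1(\mathcal{C})$ if and only if $K(\mathcal{C})$ is infinite or meets $R$. In Example~\ref{ex:two} the cores of $W_2(\mathcal{C})$ are the finite sets containing $y_0$. Being a core does not depend on $S$. The next lemma concentrates the whole dependence of $\mathcal{D}_p$ on $S$ in the finitely many points of a core.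

\begin{lemma}\label{lem:core}
Let $B$ be a family of subsets of $Y$ of size at most $p$. Then no finite wrong set hits $B$ if and only if $B$ has a right core.
\end{lemma}

\begin{proof}
If $R$ is a right core, a finite wrong set is disjoint from $R$ and so does not hit $B$.

Conversely, suppose that no finite wrong set hits $B$. For a finite right set $R$ let $B_R=\{T\in B:R\subset T\}$, and call $R$ \emph{good} if no finite wrong set hits $B_R$. The empty set is good. If $R$ is good, then $B_R\ne\emptyset$, since the wrong set $\emptyset$ hits the empty family; hence $|R|\le p$. So there is a good set $R$ of maximal size. We show that $R$ is a core of $B_R$, and therefore of the larger family $B$.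

Suppose that a finite set $Q\subset Y\setminus R$ hits $B_R$, and let $Q_w$ and $Q_r$ be the sets of its wrong and of its right points. We replace each right point by finitely many wrong ones. For $y\in Q_r$, the set $R\cup\{y\}$ is right and larger than $R$, hence not good, so some finite wrong set $Q_y$ hits $B_{R\cup\{y\}}$. Let $Q'=Q_w\cup\bigcup_{y\in Q_r}Q_y$, a finite wrong set. Every $T\in B_R$ meets $Q$, so it either meets $Q_w$ or contains some $y\in Q_r$; in the second case $T\in B_{R\cup\{y\}}$ and $T$ meets $Q_y$. Thus $Q'$ hits $B_R$, although $R$ is good. This is a contradiction.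
\end{proof}

\begin{proposition}\label{prop:ideal}
$\mathcal{D}$ is a proper ideal on $I$ that contains all finite subsets of $I$ and the sets $\{C\in I:y\notin\Gamma_C\}$ for all right points $y$. Consequently $\mathcal{F}_S$ is a free filter with $\mathcal{F}_S^*=\mathcal{D}$, and it satisfies condition \textup{(b)} of Theorem~\ref{thm:filter}.
\end{proposition}

\begin{proof}
\emph{Subsets.} If $\mathcal{C}'\subset\mathcal{C}$, then $W_p(\mathcal{C})\subset W_p(\mathcal{C}')$, so a set that hits $W_p(\mathcal{C}')$ hits $W_p(\mathcal{C})$. Hence $\mathcal{C}\in\mathcal{D}_p$ implies $\mathcal{C}'\in\mathcal{D}_p$.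

\emph{Properness.} By \eqref{eq:extend}, $W_p(I)=\emptyset$ for all $p$, and the wrong set $\emptyset$ hits the empty family. So $I\notin\mathcal{D}$.

\emph{Unions.} Let $\mathcal{C}_i\in\mathcal{D}_{p_i}$ for $i=1,2$, and let $Q$ be a finite wrong set. We look for a witness for $\mathcal{C}_1\cup\mathcal{C}_2$ of the form $T_1\cup T_2$ that avoids $Q$, where $T_i\in W_{p_i}(\mathcal{C}_i)$. The difficulty is that $T_1\cup T_2$ must be a function, so $T_2$ has to avoid $\overline{T_1}$. As $T_1$ may contain wrong points, $\overline{T_1}$ may contain right points, and the definition of $\mathcal{D}_{p_2}$ only lets us avoid wrong ones. A core lets us avoid every finite set outside it, so we choose $T_1$ with $\overline{T_1}$ outside the core.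

Let $R$ be a right core of $W_{p_2}(\mathcal{C}_2)$, given by Lemma~\ref{lem:core}. The finite set $Q\cup\overline{R}$ is wrong, so there is $T_1\in W_{p_1}(\mathcal{C}_1)$ with $T_1\cap(Q\cup\overline{R})=\emptyset$. The set $Q\cup\overline{T_1}$ is disjoint from $R$: $Q$ is wrong while $R$ is right, and $T_1\cap\overline{R}=\emptyset$ gives $\overline{T_1}\cap R=\emptyset$ by conjugation. So there is $T_2\in W_{p_2}(\mathcal{C}_2)$ with $T_2\cap(Q\cup\overline{T_1})=\emptyset$. Let $T=T_1\cup T_2$. Then $T\cap\overline{T}=\emptyset$, because $T_i\cap\overline{T_i}=\emptyset$, $T_2\cap\overline{T_1}=\emptyset$ and, by conjugation, $T_1\cap\overline{T_2}=\emptyset$. Further $|T|\le p_1+p_2$ and $T\cap Q=\emptyset$, and for $C\in\mathcal{C}_i$ we have $T\not\subset\Gamma_C$ since $T_i\not\subset\Gamma_C$. So $Q$ does not hit $W_{p_1+p_2}(\mathcal{C}_1\cup\mathcal{C}_2)$. As $Q$ was arbitrary, $\mathcal{C}_1\cup\mathcal{C}_2\in\mathcal{D}_{p_1+p_2}$.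

\emph{Members.} If $y$ is right, then $\{y\}$ is a witness for $\{C:y\notin\Gamma_C\}$ that no wrong set meets, so $\{C:y\notin\Gamma_C\}\in\mathcal{D}_1$. For $x\in S$ and $y=(x,1)$ this family is $\{C:x\notin C\}$, and for $x\notin S$ and $y=(x,0)$ it is $\{C:x\in C\}$; this is condition (b). Finally, let $C_0\in I$. Since $S$ is not clopen, $C_0\ne S$, so some right point $y$ is outside $\Gamma_{C_0}$, and $\{C_0\}\subset\{C:y\notin\Gamma_C\}$. Thus $\mathcal{D}$ contains all singletons, and hence all finite sets.
\end{proof}

\begin{remark}[the bound on the size of witnesses]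
Without the bound $p$ the definition does not give a proper ideal. Fix distinct points $x_0,x_1,\dots$ of $X$ and let $y_n=(x_n,1_S(x_n))$. Let $\mathcal{C}_1$ be the set of $C\in I$ for which there is $n$ with $y_n\notin\Gamma_C$ and the least such $n$ is even, and let $\mathcal{C}_2=I\setminus\mathcal{C}_1$. The set $T_n=\{y_0,\dots,y_{n-1},\overline{y_n}\}$ is a witness for $\mathcal{C}_1$ if $n$ is odd and for $\mathcal{C}_2$ if $n$ is even, and a finite wrong set meets $T_n$ for only finitely many $n$. So no finite wrong set hits the family of all witnesses for $\mathcal{C}_i$, for $i=1,2$, while $\mathcal{C}_1\cup\mathcal{C}_2=I$.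
\end{remark}

\begin{remark}[the hypothesis that $S$ is not clopen]
This hypothesis was used only in the last step, which shows more generally that every proper filter satisfying (b) is free. For clopen $S$ this fails, since $\{\mathcal{C}\subset I:S\in\mathcal{C}\}$ satisfies (b). The ideal $\mathcal{D}$ contains the singletons in any case, because $K(\{C_0\})$ is infinite.
\end{remark}

\section{The Borel class of the ideal}\label{sec:complexity}

Fix $p$. By Lemma~\ref{lem:core}, $\mathcal{C}\in\mathcal{D}_p$ if and only if $W_p(\mathcal{C})$ has a right core. Two quantifiers over uncountable sets remain: one over the finite sets $Q$ in the definition of a core, and one over the core itself. We remove them in turn, generalizing the two alternatives found for $p=1$.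

\subsection*{Being a core is $\boldsymbol{\Pi}^0_3$}
The condition ``$K(\mathcal{C})$ is infinite'' asked for arbitrarily many disjoint witnesses. In general the witnesses are to be disjoint outside the core.

\begin{lemma}\label{lem:disjoint}
Let $B$ be a family of finite subsets of $Y$ and let $R\subset Y$ be finite. Then $R$ is a core of $B$ if and only if for every $N\ge1$ there are $T_1,\dots,T_N\in B$, not necessarily distinct, such that $T_1\setminus R,\dots,T_N\setminus R$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Let $R$ be a core. Given $T_1,\dots,T_k$ with $k\ge0$, the finite set $Q=\bigcup_{l\le k}(T_l\setminus R)$ lies outside $R$ and so does not hit $B$; choose $T_{k+1}\in B$ disjoint from $Q$. This recursion gives the required sets. Conversely, suppose that a finite set $Q\subset Y\setminus R$ hits $B$, and that $T_1,\dots,T_N$ are as in the statement for $N=|Q|+1$. Each $T_l$ meets $Q$ in a point outside $R$, so the $|Q|+1$ pairwise disjoint sets $T_l\setminus R$ all meet $Q$, which is impossible.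
\end{proof}

\begin{lemma}\label{lem:pi3}
For each $k\ge0$, the set
\[
M=\{(\mathcal{C},y_1,\dots,y_k)\in2^I\times Y^k:\ \{y_1,\dots,y_k\}\text{ is a core of }W_p(\mathcal{C})\}
\]
is $\boldsymbol{\Pi}^0_3$.
\end{lemma}

\begin{proof}
Write $R=\{y_1,\dots,y_k\}$, and let $M_N$ be the set of $(\mathcal{C},y_1,\dots,y_k)$ for which there are $T_1,\dots,T_N\in W_p(\mathcal{C})$ with $T_1\setminus R,\dots,T_N\setminus R$ pairwise disjoint. By Lemma~\ref{lem:disjoint}, $M=\bigcap_NM_N$, so it suffices to show that $M_N$ is $\boldsymbol{\Sigma}^0_2$.

Fix numbers $q_1,\dots,q_N\in\{0,\dots,p\}$ and consider points $u_{l,j}\in Y$ for $1\le l\le N$, $1\le j\le q_l$, which list the sets $T_l=\{u_{l,1},\dots,u_{l,q_l}\}$, possibly with repetitions. These sets have the properties required in the definition of $M_N$ if and only if the following hold.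
\begin{enumerate}
\item For all $l,j,j'$: $u_{l,j}\ne\overline{u_{l,j'}}$. This says that each $T_l$ is a partial function; it is an open condition.
\item For all $l$: $(\mathcal{C},u_{l,1},\dots,u_{l,q_l})\in H_{q_l}$. This is a closed condition by \eqref{eq:H}.
\item For all $l\ne l'$ and all $j,j'$: $u_{l,j}\ne u_{l',j'}$, or $u_{l,j}=y_i$ for some $i\le k$. This says that $T_l\cap T_{l'}\subset R$; each clause is the union of an open and a closed condition.
\end{enumerate}
By (B1) the three conditions together define a $\boldsymbol{\Sigma}^0_2$ subset of $2^I\times Y^k\times Y^{q_1+\dots+q_N}$, and its projection to $2^I\times Y^k$ is $\boldsymbol{\Sigma}^0_2$ by (B3). The set $M_N$ is the union of these projections over the finitely many choices of $q_1,\dots,q_N$.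
\end{proof}

\subsection*{Computing a core from $\mathcal{C}$}
An arbitrary core cannot be computed from $\mathcal{C}$, since one may add irrelevant points to it. We therefore take a minimal right core, in which every point is needed. For $p=1$ a needed point was isolated in $K(\mathcal{C})$. In general, a needed point $y$ belongs to a witness $T$ such that all witnesses close to $T$ contain $y$ as well. Closeness to $T$ is described by a finite sequence of clopen sets.

A \emph{frame} is a sequence $v=(V_1,\dots,V_q)$ with $1\le q\le p$, where $V_j=U_j\times\{e_j\}$, $e_j\in\{0,1\}$, and $U_1,\dots,U_q$ are pairwise disjoint clopen subsets of $X$. There are countably many frames. If $u_j\in V_j$ for $j\le q$, then $\{u_1,\dots,u_q\}$ is a partial function of size $q$, so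
\begin{equation}\label{eq:frame}
\{u_1,\dots,u_q\}\in W_p(\mathcal{C})\iff(\mathcal{C},u_1,\dots,u_q)\in H_q .
\end{equation}
Let $A_v\subset2^I\times Y$ be the projection of the closed set $H_q\cap(2^I\times V_1\times\dots\times V_q)$ to the coordinates $(\mathcal{C},u_1)$; it is closed by (B3). The section of $A_v$ at $\mathcal{C}$ consists of the first points of all witnesses for $\mathcal{C}$ that fit into the frame. Let $E_v$ be the set of $\mathcal{C}$ for which this section is a singleton, and let $z_v(\mathcal{C})$ be its element. By Lemma~\ref{lem:unique}, $E_v$ is $\boldsymbol{\Pi}^0_2$ and $z_v:E_v\to Y$ is continuous.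

\begin{lemma}\label{lem:definable}
$\mathcal{C}\in\mathcal{D}_p$ if and only if there are $k\ge0$ and frames $v_1,\dots,v_k$ such that $\mathcal{C}\in E_{v_i}$ for all $i\le k$ and $\{z_{v_1}(\mathcal{C}),\dots,z_{v_k}(\mathcal{C})\}$ is a right core of $W_p(\mathcal{C})$.
\end{lemma}

\begin{proof}
If such frames exist, then $\mathcal{C}\in\mathcal{D}_p$ by Lemma~\ref{lem:core}. Conversely, let $\mathcal{C}\in\mathcal{D}_p$ and $B=W_p(\mathcal{C})$. By Lemma~\ref{lem:core}, $B$ has a right core; let $R$ be one that is minimal under inclusion. It suffices to find, for each $y\in R$, a frame $v$ with $\mathcal{C}\in E_v$ and $z_v(\mathcal{C})=y$. (If $R=\emptyset$, take $k=0$.)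

Let $y\in R$. By minimality the right set $R\setminus\{y\}$ is not a core, so some finite set $Q$ disjoint from $R\setminus\{y\}$ hits $B$. The set $Q\setminus\{y\}$ is disjoint from the core $R$, so there is $T\in B$ disjoint from $Q\setminus\{y\}$. Since $T$ meets $Q$, we get $T\cap Q=\{y\}$.

List $T$ without repetition as $(t_1,e_1),\dots,(t_q,e_q)$ with $(t_1,e_1)=y$. Then $1\le q\le p$, and the $t_j$ are distinct because $T$ is a function. Since $Q$ is finite, we can choose pairwise disjoint clopen sets $U_j\ni t_j$ so small that $V_j=U_j\times\{e_j\}$ contains no point of $Q$ other than possibly $(t_j,e_j)$. As $T\cap Q=\{y\}$, this means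
\[
V_1\cap Q=\{y\},\qquad V_j\cap Q=\emptyset\quad(2\le j\le q).
\]
Let $v=(V_1,\dots,V_q)$. The witness $T$ shows that $(\mathcal{C},y)\in A_v$. If $(\mathcal{C},u_1)\in A_v$, there are $u_2,\dots,u_q$ with $u_j\in V_j$ for all $j\le q$ and $(\mathcal{C},u_1,\dots,u_q)\in H_q$. By \eqref{eq:frame}, $\{u_1,\dots,u_q\}\in B$, so this set meets $Q$, which forces $u_1=y$. Thus $\mathcal{C}\in E_v$ and $z_v(\mathcal{C})=y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:filter}]
By Proposition~\ref{prop:ideal} it remains to prove (a). Fix $p$, $k$ and frames $v_1,\dots,v_k$, and let $M$ be the set of Lemma~\ref{lem:pi3}. Since both $S$ and $X\setminus S$ are $\boldsymbol{\Sigma}^0_\alpha$, so is $\Gamma_S$, and therefore so is $2^I\times\Gamma_S^{\,k}$. Since $\alpha\ge4$, we have $M\in\boldsymbol{\Pi}^0_3\subset\boldsymbol{\Sigma}^0_4\subset\boldsymbol{\Sigma}^0_\alpha$. Hence $L=M\cap(2^I\times\Gamma_S^{\,k})$ is $\boldsymbol{\Sigma}^0_\alpha$. The set $E=\bigcap_{i\le k}E_{v_i}$ (equal to $2^I$ if $k=0$) is $\boldsymbol{\Pi}^0_2$, and the map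
\[
g:E\to2^I\times Y^k,\qquad g(\mathcal{C})=(\mathcal{C},z_{v_1}(\mathcal{C}),\dots,z_{v_k}(\mathcal{C})),
\]
is continuous. By (B1) and (B2), $g^{-1}(L)$ is the intersection of $E$ with a $\boldsymbol{\Sigma}^0_\alpha$ subset of $2^I$, so it is $\boldsymbol{\Sigma}^0_\alpha$ in $2^I$. By Lemma~\ref{lem:definable}, $\mathcal{D}_p$ is the union of the sets $g^{-1}(L)$ over the countably many finite sequences of frames. Hence each $\mathcal{D}_p$ is $\boldsymbol{\Sigma}^0_\alpha$, so is $\mathcal{D}=\bigcup_p\mathcal{D}_p$, and so is $\mathcal{F}_S$, the image of $\mathcal{D}$ under the homeomorphism $\mathcal{C}\mapsto I\setminus\mathcal{C}$ of $2^I$.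
\end{proof}

\section{Filters of prescribed rank}\label{sec:rank}

A $\boldsymbol{\Sigma}^0_{1+\xi}$ filter has rank at most $\xi$ by (R2). To force equality we apply Theorem~\ref{thm:filter} to a $\boldsymbol{\Delta}^0_{1+\xi}$ set that lies in no lower class. For a finite binary sequence $s$ and $P\subset2^\omega$, let $s^\frown P=\{s^\frown x:x\in P\}$. The map $x\mapsto s^\frown x$ is a homeomorphism onto a clopen set, so by (B2) $s^\frown P$ belongs to $\boldsymbol{\Sigma}^0_\gamma$ or $\boldsymbol{\Pi}^0_\gamma$ whenever $P$ does.

\begin{lemma}\label{lem:set}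
For every countable ordinal $\xi\ge1$ there is a set $S\in\boldsymbol{\Delta}^0_{1+\xi}$ in $2^\omega$ such that $S\notin\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ for all $\eta<\xi$.
\end{lemma}

\begin{proof}
Let $\xi=\zeta+1$. By (B4) take $P\in\boldsymbol{\Sigma}^0_{1+\zeta}\setminus\boldsymbol{\Pi}^0_{1+\zeta}$, and let $S=0^\frown P\cup1^\frown(2^\omega\setminus P)$. Both pieces are in $\boldsymbol{\Delta}^0_{(1+\zeta)+1}=\boldsymbol{\Delta}^0_{1+\xi}$, hence so is $S$. The preimages of $S$ under $x\mapsto0^\frown x$ and $x\mapsto1^\frown x$ are $P$ and $2^\omega\setminus P$. If $S$ were $\boldsymbol{\Pi}^0_{1+\zeta}$, so would be $P$; if $S$ were $\boldsymbol{\Sigma}^0_{1+\zeta}$, so would be $2^\omega\setminus P$, and again $P$ would be $\boldsymbol{\Pi}^0_{1+\zeta}$. So $S\notin\boldsymbol{\Sigma}^0_{1+\zeta}\cup\boldsymbol{\Pi}^0_{1+\zeta}$, and by (B1) this class contains the classes $\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ for $\eta\le\zeta$.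

Let $\xi$ be a limit ordinal; then $1+\xi=\xi$, and $1+\eta<\xi$ for $\eta<\xi$. Take ordinals $1\le\xi_0<\xi_1<\cdots$ with supremum $\xi$, sets $P_n\in\boldsymbol{\Sigma}^0_{\xi_n}\setminus\boldsymbol{\Pi}^0_{\xi_n}$, and let $S=\bigcup_n0^n1^\frown P_n$. Its complement is $\{0^\omega\}\cup\bigcup_n0^n1^\frown(2^\omega\setminus P_n)$. Both are countable unions of sets in $\boldsymbol{\Sigma}^0_\xi$, so $S\in\boldsymbol{\Delta}^0_\xi$. Suppose $S\in\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ with $\eta<\xi$, and choose $n$ with $\xi_n>1+\eta$. Then $P_n$, the preimage of $S$ under $x\mapsto0^n1^\frown x$, is in $\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}\subset\boldsymbol{\Pi}^0_{\xi_n}$, a contradiction.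
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Let $3\le\xi<\omega_1$ and $\alpha=1+\xi\ge4$, and let $S$ be given by Lemma~\ref{lem:set}. The case $\eta=0$ of the lemma shows that $S$ is not open, so it is not clopen. Let $\mathcal{F}=\mathcal{F}_S$ be the filter of Theorem~\ref{thm:filter}. It is $\boldsymbol{\Sigma}^0_{1+\xi}$, hence analytic, and $\eta=\operatorname{rk}(\mathcal{F})$ is defined.

The set $\mathcal{F}$ itself separates $\mathcal{F}$ from $\mathcal{F}^*$, so $\eta\le\xi$ by (R2). For the converse inequality, (R2) gives $V\in\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ with $\mathcal{F}\subset V$ and $V\cap\mathcal{F}^*=\emptyset$. The map $x\mapsto\mathcal{A}_x=\{C\in I:x\in C\}$ from $2^\omega$ to $2^I$ is continuous, because for each $C\in I$ the set $\{x:C\in\mathcal{A}_x\}=C$ is clopen. By Theorem~\ref{thm:filter}(b), $\mathcal{A}_x\in\mathcal{F}\subset V$ for $x\in S$, while $\mathcal{A}_x\in\mathcal{F}^*$ and so $\mathcal{A}_x\notin V$ for $x\notin S$. Thus $S=\{x:\mathcal{A}_x\in V\}$ is in $\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$, and the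 choice of $S$ gives $\eta\ge\xi$. Hence $\operatorname{rk}(\mathcal{F})=\xi$.

If $\xi=m\ge3$ is an integer, then $m+2\le2m$, so $\mathcal{F}\in\boldsymbol{\Sigma}^0_{m+1}\subset\boldsymbol{\Pi}^0_{m+2}\subset\boldsymbol{\Pi}^0_{2m}$.
\end{proof}

So Conjecture A is false. The same filter refutes the limit form directly. For $m\ge3$, enumerate $I$ as $(C_n)_{n\in\omega}$; the continuous functions $1_{C_n}$ converge along the corresponding $\boldsymbol{\Pi}^0_{2m}$ filter on $\omega$ to $1_S$, where $S\notin\boldsymbol{\Sigma}^0_m\cup\boldsymbol{\Pi}^0_m$ by Lemma~\ref{lem:set} with $\eta=m-1$. By (B5), $1_S$ is not of Baire class $m-1$.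

\begin{remark}[the remaining hypotheses of Theorem~\ref{thm:filter}]
The hypothesis $S\in\boldsymbol{\Delta}^0_\alpha$ is necessary: if a proper $\boldsymbol{\Sigma}^0_\alpha$ filter $\mathcal{F}$ satisfies (b), then $S=\{x:\mathcal{A}_x\in\mathcal{F}\}$ and $X\setminus S=\{x:\mathcal{A}_x\in\mathcal{F}^*\}$ are both $\boldsymbol{\Sigma}^0_\alpha$. The hypothesis $\alpha\ge4$ was used only to absorb the $\boldsymbol{\Pi}^0_3$ condition of Lemma~\ref{lem:pi3}, and it cannot be weakened to $\alpha\ge3$: otherwise the proof above would apply to $\xi=2$ and produce a filter of rank $2$ in $\boldsymbol{\Sigma}^0_3\subset\boldsymbol{\Pi}^0_4$, contrary to (K4).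
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
All inclusions between Borel classes below are instances of (B1).

(i) Let $\xi\ne2$. By (K2) there is no $\boldsymbol{\Pi}^0_{1+\xi}$ filter of rank $\xi$. Since $\boldsymbol{\Pi}^0_\beta\subset\boldsymbol{\Pi}^0_{1+\xi}$ for $\beta\le1+\xi$ and $\boldsymbol{\Sigma}^0_\beta\subset\boldsymbol{\Pi}^0_{1+\xi}$ for $\beta<1+\xi$, no filter of rank $\xi$ lies in these classes. On the other hand, a $\boldsymbol{\Sigma}^0_{1+\xi}$ filter of rank $\xi$ exists: the Fr\'echet filter $\mathcal{N}_1$ for $\xi=1$, and the filter of Theorem~\ref{thm:rank} for $\xi\ge3$. It belongs to $\boldsymbol{\Sigma}^0_\beta$ for all $\beta\ge1+\xi$ and to $\boldsymbol{\Pi}^0_\beta$ for all $\beta>1+\xi$.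

(ii) By (K4) there is no $\boldsymbol{\Pi}^0_4$ filter of rank $2$. This excludes $\boldsymbol{\Pi}^0_\beta$ for $\beta\le4$ and $\boldsymbol{\Sigma}^0_\beta$ for $\beta\le3$, as these classes are contained in $\boldsymbol{\Pi}^0_4$. By (K3) the filter $\mathcal{N}_2$ is $\boldsymbol{\Sigma}^0_4$ of rank $2$, so it lies in $\boldsymbol{\Sigma}^0_\beta$ for $\beta\ge4$ and in $\boldsymbol{\Pi}^0_\beta$ for $\beta\ge5$.

Finally, let $m\ge1$ be an integer. If $m\ne2$, then by (i) a $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$ exists if and only if $2m>m+1$, that is, if and only if $m\ge3$. If $m=2$, none exists by (ii).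
\end{proof}

\begin{thebibliography}{9}
\bibitem{WS} 39th Winter School in Abstract Analysis, \texttt{http://www.karlin.mff.cuni.cz/\textasciitilde{}lhota/data/Debs\_presentation.pdf}.
\end{thebibliography}
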